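\title{The average degree that forces a contractible edge in a $k$-connected graph}

\begin{abstract}
An edge of a $k$-connected graph is $k$-contractible if contracting it leaves a $k$-connected graph. We prove that every $k$-connected graph with average degree at least $2k^2$ has a $k$-contractible edge, which confirms the conjecture that average degree $ck^2$ suffices for an absolute constant $c$. The proof uncrosses the $k$-separations that cover the edges into a laminar family, which has at most $2n-1$ members. We then determine the threshold up to an error $O(k)$: the supremum of the average degrees of $k$-connected graphs without a $k$-contractible edge is $k^2-2k^{3/2}+O(k)$.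
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, undirected, and without loops or multiple edges. A set $S\subseteq V(G)$ is a \emph{cutset} of $G$ if $G-S$ is disconnected, and a \emph{$k$-cutset} if moreover $|S|=k$. The graph $G$ is \emph{$k$-connected} if it has more than $k$ vertices and no cutset with fewer than $k$ vertices. For $X\subseteq V(G)$ we write $N(X)$ for the set of vertices outside $X$ that have a neighbor in $X$, and $N(v)=N(\{v\})$. The \emph{average degree} of $G$ is $2|E(G)|/|V(G)|$.

For an edge $e=xy$, the \emph{contraction} $G/e$ is obtained by deleting $x$ and $y$, adding a new vertex $z$, and joining $z$ to every vertex of $(N(x)\cup N(y))\setminus\{x,y\}$. Let $k\ge2$ and let $G$ be $k$-connected. The edge $e$ is \emph{$k$-contractible} if $G/e$ is $k$-connected. Such an edge leads from $G$ to a smaller graph of the same class, which is what an induction on the number of vertices needs. It need not exist: every contraction of $K_{k+1}$ has only $k$ vertices, and Example~\ref{ex:cycle} gives arbitrarily large $4$-connected graphs without a $4$-contractible edge. How many edges force one?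

Kriesell proved that for every $k\ge2$ there is a number $f(k)$ such that every $k$-connected graph with average degree at least $f(k)$ has a $k$-contractible edge, and that one may take $f(k)\le ck^2\log k$ with an absolute constant $c$. We take the following conjecture from~\cite{source}.

\medskip
\noindent\textbf{Conjecture A.} \emph{There is an absolute constant $c$ such that, for every integer $k\ge2$, every $k$-connected graph with average degree at least $ck^2$ has a $k$-contractible edge.}
\medskip

The order $k^2$ is the natural guess. In a $k$-connected graph on $n\ge k+2$ vertices, an edge fails to be $k$-contractible exactly when both its ends lie in a $k$-cutset (Lemma~\ref{lem:criterion}), and one $k$-cutset spans at most $\binom k2$ edges. The simplest $k$-cutsets are the neighborhoods of vertices of degree $k$. There are at most $n$ of them, so if they account for all edges, then there are at most $n\binom k2$ edges and the average degree is at most $k(k-1)$. In general the number of $k$-cutsets is not bounded by a multiple of $n$, and this count breaks down. Our first result repairs it at the price of a factor~$2$.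

\begin{theorem}\label{thm:main}
Let $k\ge2$. If $G$ is a $k$-connected graph on $n>3k$ vertices without a $k$-contractible edge, then $|E(G)|\le(2n-1)\binom k2$, so the average degree of $G$ is less than $2k(k-1)$. Hence every $k$-connected graph with average degree at least $2k^2$ has a $k$-contractible edge.
\end{theorem}

Thus Conjecture A holds with $c=2$. To describe the exact threshold, let $a(k)$ be the supremum of the average degrees of $k$-connected graphs without a $k$-contractible edge. The graph $K_{k+1}$ shows $a(k)\ge k$.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] $a(k)\le k^2-2k^{3/2}+31k$ for all $k\ge2$.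
\item[(b)] $a(k)\ge k^2-2k^{3/2}-3k$ for all $k\ge9$.
\end{itemize}
Hence $a(k)=k^2-2k^{3/2}+O(k)$. In particular, average degree at least $k^2$ forces a $k$-contractible edge for every $k\ge241$, while for every $c<1$ average degree at least $ck^2$ fails to do so for all large $k$.
\end{theorem}

So the order $k^2$ cannot be improved, and the constant $1$ suggested by the vertices of degree $k$ is asymptotically optimal.

Sections~\ref{sec:fragments} and~\ref{sec:uncrossing} prove Theorem~\ref{thm:main}. Section~\ref{sec:model} explains, in a model case, where the term $2k^{3/2}$ comes from; this computation guides both the upper bound (Section~\ref{sec:upper}) and the construction (Section~\ref{sec:lower}). We have made no attempt to optimize the terms linear in~$k$.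

\section{Fragments and the edges they cover}\label{sec:fragments}

In Sections~\ref{sec:fragments}--\ref{sec:upper}, $k\ge2$ and $G$ is a $k$-connected graph with vertex set $V$ and $n=|V|$.

\begin{lemma}\label{lem:criterion}
Let $n\ge k+2$. An edge $e=xy$ of $G$ is not $k$-contractible if and only if some $k$-cutset of $G$ contains $x$ and $y$.
\end{lemma}

\begin{proof}
The graph $G/e$ has $n-1>k$ vertices, so it fails to be $k$-connected exactly when it has a cutset $S'$ with $|S'|<k$. If $S$ is a $k$-cutset of $G$ containing $x$ and $y$, then $S'=(S\setminus\{x,y\})\cup\{z\}$ has $k-1$ elements and $G/e-S'=G-S$ is disconnected. Conversely, let $S'$ be a cutset of $G/e$ with $|S'|<k$. If $z\notin S'$, then $G-S'$ is connected, and so is its contraction $G/e-S'$. Hence $z\in S'$, and $S=(S'\setminus\{z\})\cup\{x,y\}$ is a cutset of $G$ with at most $k$, hence exactly $k$, elements.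
\end{proof}

It is easier to compare two cutsets through the parts into which they divide the graph. We use $k$-connectivity in the following form: if $X\ne\emptyset$ and some vertex lies outside $X\cup N(X)$, then $N(X)$ is a cutset, so
\begin{equation}\label{eq:conn}
|N(X)|\ge k\qquad\text{whenever } X\neq\emptyset \text{ and } X\cup N(X)\ne V.
\end{equation}

\begin{definition}
A \emph{fragment} is a nonempty set $F\subseteq V$ such that $|N(F)|=k$ and $\bar F:=V\setminus(F\cup N(F))$ is nonempty.
\end{definition}

A fragment need not induce a connected subgraph; this freedom is what will allow us to intersect fragments. Let $F$ be a fragment. No edge joins $F$ to $\bar F$, so $N(\bar F)\subseteq N(F)$, and \eqref{eq:conn} applied to $\bar F$ gives $N(\bar F)=N(F)$. Hence $\bar F$ is a fragment, and its own complementary fragment is $F$. The unordered pair $\{F,\bar F\}$ is a \emph{separation}, with \emph{sides} $F$ and $\bar F$. We say that the separation, and each of its sides, \emph{covers} an edge if both ends of the edge lie in $N(F)$. A fragment covers at most $\binom k2$ edges.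

If $T$ is a $k$-cutset and $F$ is the vertex set of a component of $G-T$, then $N(F)\subseteq T$, and \eqref{eq:conn} gives $N(F)=T$; so $F$ is a fragment. With Lemma~\ref{lem:criterion} we obtain:
\begin{equation}\label{eq:cover}
\begin{array}{c}
\text{if $n\ge k+2$ and $G$ has no $k$-contractible edge,}\\
\text{then every edge of $G$ is covered by some separation.}
\end{array}
\end{equation}
We also record that for arbitrary vertex sets
\begin{equation}\label{eq:mono}
F\subseteq F'\quad\text{implies}\quad F\cup N(F)\subseteq F'\cup N(F');
\end{equation}
for fragments this says that $F\subseteq F'$ implies $\bar F'\subseteq\bar F$.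

\begin{example}[$k=2$]\label{ex:two}
The triangle is the only $2$-connected graph without a $2$-contractible edge, so $a(2)=2$. Suppose that $n\ge4$ and that no edge is $2$-contractible. Among the fragments that cover an edge choose a smallest one, $F$, and let $N(F)=\{x,y\}$. Let $v\in F$ be a neighbor of $x$. By \eqref{eq:cover} there is a fragment $F'$ with $N(F')=\{x,v\}$. By \eqref{eq:conn} every component of $G[\bar F]$ has both $x$ and $y$ as neighbors, so $\bar F\cup\{y\}$ induces a connected subgraph. It avoids $x$ and $v$, so it lies in one side of $\{F',\bar F'\}$, and the other side is contained in $F\setminus\{v\}$. That side covers $xv$ and is smaller than $F$, a contradiction.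
\end{example}

\begin{example}[$k=4$, the square of a cycle]\label{ex:cycle}
Let $n\ge6$ and let $C_n^2$ be the graph on $\mathbb Z_n$ in which $i$ is adjacent to $i\pm1$ and $i\pm2$. It is $4$-connected: after the deletion of at most three vertices, two cyclically consecutive survivors are nonadjacent only if at least two deleted vertices lie between them, and this happens at most once around the cycle, so the survivors lie on a path. Every interval $F=\{i,\dots,i+m-1\}$ with $1\le m\le n-5$ is a fragment: $N(F)$ consists of the two vertices before and the two vertices after $F$, and $\bar F$ is again an interval. This gives $n(n-5)/2$ separations. The $n$ singletons already cover all edges, since $\{i,i+1\}\subseteq N(i+2)$ and $\{i,i+2\}\subseteq N(i+1)$. So $C_n^2$ has no $4$-contractible edge.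
\end{example}

In this example a linear number of separations, out of quadratically many, covers all edges. The next section shows that a linear number always suffices.

\section{Uncrossing and the proof of Theorem~\ref{thm:main}}\label{sec:uncrossing}

A family of sets is \emph{laminar} if any two members are disjoint or comparable under inclusion. Such a family on $n$ points has fewer than $2n$ members (Lemma~\ref{lem:forest}), so it suffices to cover the edges by a laminar family of fragments. We start from any covering family and replace two overlapping fragments by a nested pair that covers at least the same edges.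

Here is the replacement in $C_{12}^2$. Take $F=\{1,2,3\}$ and $F'=\{3,4,5\}$, so that
\[
N(F)=\{11,0,4,5\},\quad \bar F=\{6,\dots,10\},\qquad N(F')=\{1,2,6,7\},\quad \bar F'=\{8,\dots,11,0\}.
\]
The fragment $F$ covers the edges $\{11,0\}$ and $\{4,5\}$, and $F'$ covers $\{1,2\}$ and $\{6,7\}$. Put $X=F\cap F'=\{3\}$ and $Y=\bar F\cap\bar F'=\{8,9,10\}$. Then $N(X)=\{1,2,4,5\}$ and $N(Y)=\{6,7,11,0\}$: each old cutset has been split between the two new ones, and each of the four edges lies in one of them. The fragments $X$ and $\bar Y=\{1,\dots,5\}=F\cup F'$ are nested. In general an edge inside $N(F)$ cannot be torn apart by the splitting, because it would then join $F'$ to $\bar F'$.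

\begin{lemma}\label{lem:uncross}
Let $F,F'$ be fragments such that $X:=F\cap F'$ and $Y:=\bar F\cap\bar F'$ are both nonempty. Then $X$ and $Y$ are fragments with $\bar X=\bar F\cup\bar F'$ and $\bar Y=F\cup F'$, and every edge covered by $F$ or $F'$ is covered by $X$ or $Y$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.8cm,y=0.85cm]
\fill[gray!20] (1,2) rectangle (2,3) (0,1) rectangle (3,2) (1,0) rectangle (2,1);
\draw (0,0) rectangle (3,3) (1,0)--(1,3) (2,0)--(2,3) (0,1)--(3,1) (0,2)--(3,2);
\node at (0.5,3.35) {$F$}; \node at (1.5,3.35) {$T$}; \node at (2.5,3.35) {$\bar F$};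
\node at (-0.25,2.5) {$F'$}; \node at (-0.25,1.5) {$T'$}; \node at (-0.25,0.5) {$\bar F'$};
\node at (0.5,2.5) {$X$}; \node at (2.5,0.5) {$Y$};
\node at (1.5,2.5) {$S_1$}; \node at (0.5,1.5) {$S_1$}; \node at (1.5,1.5) {$S_1,\,S_2$};
\node at (2.5,1.5) {$S_2$}; \node at (1.5,0.5) {$S_2$};
\end{tikzpicture}
\caption{Two separations, with cutsets $T=N(F)$ and $T'=N(F')$, divide the vertex set into nine cells; no edge joins the left column to the right column or the top row to the bottom row. The cells marked $S_1$ contain all neighbors of the corner $X$, and those marked $S_2$ contain all neighbors of the corner $Y$. The central cell is counted twice both in $|S_1|+|S_2|$ and in $|T|+|T'|$.}\label{fig:grid}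
\end{figure}

\begin{proof}
Let $T=N(F)$, $T'=N(F')$, and (see Figure~\ref{fig:grid})
\[
S_1=(T\cap F')\cup(T\cap T')\cup(F\cap T'),\qquad S_2=(T\cap\bar F')\cup(T\cap T')\cup(\bar F\cap T').
\]
A neighbor of a vertex of $X$ lies in $F\cup T$ and in $F'\cup T'$, and $(F\cup T)\cap(F'\cup T')=X\cup S_1$. So $N(X)\subseteq S_1$. The same argument for $\bar F,\bar F'$ gives $N(Y)\subseteq S_2$. The nonempty set $Y$ is disjoint from $X\cup S_1$, and the nonempty set $X$ is disjoint from $Y\cup S_2$, so \eqref{eq:conn} gives $|S_1|\ge|N(X)|\ge k$ and $|S_2|\ge|N(Y)|\ge k$. On the other hand,
\[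
|S_1|+|S_2|=\bigl(|T\cap F'|+|T\cap T'|+|T\cap\bar F'|\bigr)+\bigl(|F\cap T'|+|T\cap T'|+|\bar F\cap T'|\bigr)=|T|+|T'|=2k.
\]
Hence $N(X)=S_1$, $N(Y)=S_2$, and both sets have $k$ elements. The complement of $X\cup S_1=(F\cup T)\cap(F'\cup T')$ is $\bar F\cup\bar F'$, and the complement of $Y\cup S_2$ is $F\cup F'$. So $X$ and $Y$ are fragments with the stated opposite sides.

Let $e$ be an edge with both ends in $T$. It does not join $F'$ to $\bar F'$, so its ends lie both in $T\cap(F'\cup T')\subseteq S_1$ or both in $T\cap(\bar F'\cup T')\subseteq S_2$. For an edge with both ends in $T'$ exchange the roles of $F$ and $F'$.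
\end{proof}

Both corners must be nonempty, since the upper bound $|S_1|\le k$ comes only from the lower bound $|S_2|\ge k$. Two points remain. The replacements must terminate, and two chosen fragments may overlap while the opposite corner $Y$ is empty. For the first point we use a convex weight: uncrossing pushes the sizes of the sides apart, so the sum of their squares grows. In the example the sides have sizes $3,5,3,5$ before and $1,7,3,5$ after, and the sum of squares grows from $68$ to $84$. For the second point we choose the smaller side of each separation and use that the larger side is too big to hide inside a cutset; this is the only use of the hypothesis $n>3k$.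

\begin{lemma}\label{lem:laminar}
Let $n>3k$ and suppose that $G$ has no $k$-contractible edge. Then there is a laminar family $\mathcal F$ of distinct fragments that covers every edge of $G$.
\end{lemma}

\begin{proof}
By \eqref{eq:cover} there is a set of separations covering every edge. Among all such sets choose $\mathcal S$ with $|\mathcal S|$ minimum and, subject to this, with
\[
w(\mathcal S)=\sum_{\{F,\bar F\}\in\mathcal S}\bigl(|F|^2+|\bar F|^2\bigr)
\]
maximum.

\medskip\noindent\emph{Claim. Let $F$ and $F'$ be sides of two different members of $\mathcal S$. If $F\cap F'\ne\emptyset$ and $\bar F\cap\bar F'\ne\emptyset$, then $F\subseteq F'$ or $F'\subseteq F$.}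

Replace the two members by $\{X,\bar X\}$ and $\{Y,\bar Y\}$ from Lemma~\ref{lem:uncross}. The new set $\mathcal S'$ covers all edges, so $|\mathcal S'|=|\mathcal S|$ by minimality: the two new separations are different from each other and from the remaining members of $\mathcal S$. Their four sides are $F\cap F'$, $F\cup F'$, $\bar F\cap\bar F'$, $\bar F\cup\bar F'$. For finite sets $A,B$ with $a=|A\cap B|$, $b=|A\setminus B|$, $c=|B\setminus A|$ we have
\[
|A\cap B|^2+|A\cup B|^2-|A|^2-|B|^2=a^2+(a+b+c)^2-(a+b)^2-(a+c)^2=2bc.
\]
Therefore
\[
w(\mathcal S')-w(\mathcal S)=2\,|F\setminus F'|\,|F'\setminus F|+2\,|\bar F\setminus\bar F'|\,|\bar F'\setminus\bar F|.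
\]
By the maximality of $w(\mathcal S)$ this is $0$, so $F\setminus F'$ or $F'\setminus F$ is empty. This proves the claim.

\medskip
From each member of $\mathcal S$ choose one side $F$ with $|F|\le|\bar F|$, and let $\mathcal F$ be the family of chosen sides. A side determines its separation, so the chosen sides are distinct, and they cover all edges. For $F\in\mathcal F$ we have $|\bar F|\ge(n-k)/2>k$.

Let $F\ne F'$ be members of $\mathcal F$ with $F\cap F'\ne\emptyset$. If $\bar F\cap\bar F'\ne\emptyset$, they are comparable by the claim. We show that $\bar F\cap\bar F'=\emptyset$ is impossible. In that case $\bar F\subseteq F'\cup N(F')$, and $|\bar F|>k=|N(F')|$ gives $\bar F\cap F'\ne\emptyset$. By symmetry $F\cap\bar F'\ne\emptyset$. So the claim applies to the sides $F$ and $\bar F'$. The inclusion $F\subseteq\bar F'$ contradicts $F\cap F'\ne\emptyset$; hence $\bar F'\subseteq F$, and \eqref{eq:mono} gives $\bar F\subseteq F'$. Now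
\[
|\bar F|\le|F'|\le|\bar F'|\le|F|\le|\bar F|,
\]
so $\bar F=F'$, which again contradicts $F\cap F'\ne\emptyset$.
\end{proof}

We recall the forest structure of a finite laminar family $\mathcal A$ of distinct nonempty sets. The members that contain a given point, or a given member, pairwise intersect and so form a chain. The smallest member properly containing $A\in\mathcal A$, if there is one, is the \emph{parent} of $A$, and $A$ is its \emph{child}. The children of $A$ are the maximal members properly contained in $A$; they are pairwise disjoint, and every member properly contained in $A$ is contained in a child of $A$. The members without children are the minimal members, and they are pairwise disjoint.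

\begin{lemma}\label{lem:forest}
Let $\mathcal A$ be a nonempty laminar family of distinct nonempty subsets of an $n$-element set.
\begin{itemize}
\item[(i)] If $\mathcal A$ has $\ell$ minimal members, then at most $\ell-1$ members have two or more children.
\item[(ii)] $|\mathcal A|\le2n-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $c(A)$ be the number of children of $A$. Every member has at most one parent and a maximal member has none, so $\sum_A(c(A)-1)\le-1$. The minimal members contribute $-\ell$ to this sum, the members with one child contribute $0$, and each remaining member contributes at least $1$.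

(ii) Adding all singletons keeps the family laminar, so we may assume that they belong to $\mathcal A$. Then the minimal members are the $n$ singletons, and every other member is the union of its children, which are proper subsets, so it has at least two of them. By (i), $|\mathcal A|\le n+(n-1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The family $\mathcal F$ of Lemma~\ref{lem:laminar} has at most $2n-1$ members, each covering at most $\binom k2$ edges. So $|E(G)|\le(2n-1)\binom k2$, and the average degree is at most $(2-\frac1n)k(k-1)<2k(k-1)$. If a $k$-connected graph has average degree at least $2k^2$, then it has $n\ge2k^2+1>3k$ vertices, and by the first part it has a $k$-contractible edge.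
\end{proof}

\begin{remark}
The absence of contractible edges served only to cover \emph{every} edge. Letting $\mathcal S$ range over the sets of separations that cover all noncontractible edges, the same proof shows that any $k$-connected graph on $n>3k$ vertices has at most $(2n-1)\binom k2$ edges that are not $k$-contractible. The proof of Theorem~\ref{thm:sharp}(a), by contrast, uses the hypothesis a second time.
\end{remark}

\section{Where the term $2k^{3/2}$ comes from}\label{sec:model}

Theorem~\ref{thm:main} charges $\binom k2$ edges to each of $2n-1$ fragments. This is wasteful in two ways. First, nested fragments of similar size have their neighborhoods in a common small set, so together they cover few edges; we shall see that the fragments with more than one vertex are much less efficient than singletons. This removes the factor $2$. Second, the neighborhoods of vertices of degree $k$ are forced to overlap, because the edges \emph{at} such a vertex must be covered too. This produces the term $2k^{3/2}$, and we explain it now in a model case.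

Call a vertex \emph{low} if it has degree $k$ and \emph{high} otherwise. Assume that every edge lies in the neighborhood of a low vertex, and that every low vertex has exactly $j$ low neighbors, where $j<k$. Let $\lambda$ be the number of low vertices. For a pair $e$ of high vertices let $\mu(e)$ be the number of low vertices adjacent to both; the edges between high vertices are among the pairs with $\mu(e)\ge1$, and $\sum_e\mu(e)=\lambda\binom{k-j}2$.

Take $k=9$ and $j=3$. Let $v$ be a low vertex, with low neighbors $w_1,w_2,w_3$ and six high neighbors. For each high neighbor $x$, the edge $vx$ lies in the neighborhood of a low vertex, which is adjacent to $v$ and so is one of the $w_i$; give $x$ the label $w_i$. Two high neighbors with the same label $w_i$ form a pair $e\subseteq N(v)\cap N(w_i)$, so $\mu(e)\ge2$. Six vertices with three labels produce at least three such pairs, with equality for the split $2+2+2$. Summing over $v$ gives $\sum_{\mu(e)\ge2}\mu(e)\ge3\lambda$. A pair with $\mu(e)\ge2$ is one pair but contributes $\mu(e)$ to $\sum_e\mu(e)=15\lambda$, an excess of $\mu(e)-1\ge\mu(e)/2$. Hence at most $(15-\frac32)\lambda$ edges join two high vertices. Adding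 the $6\lambda$ edges from low to high vertices and the $\frac32\lambda$ edges between low vertices, we get at most $21\lambda\le21n$ edges, that is, average degree at most $42$, whereas the naive bound is $k(k-1)=72$. Example~\ref{ex:nine} shows that $42$ is approached.

For general $k$ and $j$, the $k-j$ high neighbors of $v$ fall into at most $j$ classes, which gives about $(k-j)^2/(2j)$ pairs with equal labels when the classes have equal size, and more otherwise. Half of this number is lost. The number of edges per low vertex is therefore at most $\frac12(k-j)^2-\frac1{4j}(k-j)^2+O(k)$, and for $j=O(\sqrt k)$ this equals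
\[
\frac{k^2}2-\Bigl(kj+\frac{k^2}{4j}\Bigr)+O(k).
\]
Many low neighbors waste the neighborhood of $v$, at cost $kj$; few low neighbors force large overlaps, at cost $k^2/(4j)$. The product of the two costs is $k^3/4$, so their sum is at least $k^{3/2}$, with equality at $j=\sqrt k/2$. Doubling gives average degree $k^2-2k^{3/2}+O(k)$.

\section{The upper bound}\label{sec:upper}

We prove Theorem~\ref{thm:sharp}(a). Let $G$ have no $k$-contractible edge. The claimed bound equals $k\bigl((\sqrt k-1)^2+30\bigr)\ge30k$. If $n\le3k$, the average degree is less than $3k$. If $n>3k$ and $k\le3$, it is less than $2k(k-1)\le4k$ by Theorem~\ref{thm:main}. So let $k\ge4$ and $n>3k$, and fix a laminar family $\mathcal F$ as in Lemma~\ref{lem:laminar}.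

The plan is to enclose the neighborhoods of all members of $\mathcal F$ that do not behave as in the model case in a list of vertex sets that contain few pairs in total, and then to run the argument of Section~\ref{sec:model} with these sets as additional labels.

\subsection{Three types of fragments}

Let
\[
\mathcal B=\{F\in\mathcal F:2\le|F|\le k^2/2\},\qquad\mathcal C=\{F\in\mathcal F:|F|>k^2/2\}.
\]
Let $B_1,\dots,B_r$ be the maximal members of $\mathcal B$; they are pairwise disjoint because $\mathcal F$ is laminar. Put $U=B_1\cup\dots\cup B_r$ and $u=|U|$. Let $L=\{v\in V\setminus U:\{v\}\in\mathcal F\}$ and $\lambda=|L|$. The vertices of $L$ have degree $k$, and $\lambda+u\le n$. Every $F\in\mathcal F$ is of exactly one of the following types: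
\begin{itemize}
\item[(S)] $F=\{w\}$ with $w\in L$;
\item[(M)] $F\subseteq B_i$ for some $i$ (this includes the singletons inside $U$);
\item[(C)] $F\in\mathcal C$.
\end{itemize}

\subsection{Fragments of type (M)}

Let $A_i=B_i\cup N(B_i)$ and $s_i=|B_i|$, so $|A_i|=k+s_i$. By \eqref{eq:mono}, $N(F)\subseteq A_i$ for every $F\subseteq B_i$: however many members of $\mathcal F$ lie in $B_i$, they cover only pairs inside $A_i$. We charge these pairs to the $s_i$ vertices of $B_i$. The function
\[
g(s)=\frac{(k+s)^2}{2s}=\frac{k^2}{2s}+k+\frac s2
\]
is convex for $s>0$, and $g(2)=g(k^2/2)=(k+2)^2/4$. So $g(s)\le(k+2)^2/4$ on $[2,k^2/2]$, which explains the choice of the threshold $k^2/2$, and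
\begin{equation}\label{eq:medium}
\sum_{i=1}^r\binom{|A_i|}2\le\sum_{i=1}^r s_i\,g(s_i)\le\frac{(k+2)^2}4\,u.
\end{equation}
A vertex of $U$ thus carries about $k^2/4$ pairs, half of what a vertex of $L$ may carry.

\subsection{Fragments of type (C): windows}

For large fragments $g(s)$ is too big, and a long chain in $\mathcal C$ may have many members. But $\mathcal C$ has few minimal members, so it splits into few chains, and along a chain the neighborhoods move only as fast as the fragments grow.

\begin{lemma}\label{lem:windows}
There are sets $W_1,\dots,W_t\subseteq V$, called windows, with $t\le2n/k$ and $|W_h|\le2k$ for all $h$, such that for every $F\in\mathcal C$ the set $N(F)$ is contained in some window. Consequently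
\begin{equation}\label{eq:windows}
\sum_{h=1}^t\binom{|W_h|}2\le4kn,\qquad\sum_{h=1}^t|W_h|\le4n.
\end{equation}
\end{lemma}

\begin{proof}
We may assume $\mathcal C\ne\emptyset$. Parents and children are taken in the laminar family $\mathcal C$. Its $\ell$ minimal members are disjoint and have more than $k^2/2$ vertices each, so $\ell\le2n/k^2$.

\emph{Chains.} Call a member of $\mathcal C$ a \emph{start} if it does not have exactly one child. By Lemma~\ref{lem:forest}(i) there are at most $2\ell$ starts. From each start $F_1$ form the chain $F_1\subset F_2\subset\dots\subset F_m$ in which $F_{i+1}$ is the parent of $F_i$, continued as long as the next parent exists and is not a start. For $i\ge2$ the only child of $F_i$ is $F_{i-1}$. Every member of $\mathcal C$ lies in exactly one chain, namely the chain of the first start reached from it by passing repeatedly to the unique child.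

The sets $F_m\setminus F_1$ belonging to different chains are disjoint. Indeed, let $x\in F_m\setminus F_1$ and let $i\ge2$ be least with $x\in F_i$. Every member of $\mathcal C$ properly contained in $F_i$ is contained in $F_{i-1}$ and so misses $x$. Thus $F_i$ is the smallest member of $\mathcal C$ containing $x$; it is determined by $x$, and it determines the chain. Hence the sum of $|F_m|-|F_1|$ over all chains is at most $n$.

\emph{Runs.} Cut each chain into runs from the bottom: a run that begins at $F_a$ ends at the last $F_b$ with $|F_b|-|F_a|\le k$, and the next run begins at $F_{b+1}$. The first members of consecutive runs differ in size by more than $k$, so a chain has at most $1+(|F_m|-|F_1|)/k$ runs. Since $k\ge4$, the total number of runs satisfies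
\[
t\le2\ell+\frac nk\le\frac{4n}{k^2}+\frac nk\le\frac{2n}k.
\]
To the run $F_a\subset\dots\subset F_b$ assign the window $W=\bigcup_{i=a}^bN(F_i)$. For $a\le i\le b$ we have $N(F_i)\subseteq F_b\cup N(F_b)$ by \eqref{eq:mono}, and $N(F_i)\cap F_a=\emptyset$ because $F_a\subseteq F_i$. So $W\subseteq(F_b\setminus F_a)\cup N(F_b)$ and $|W|\le2k$. Finally, \eqref{eq:windows} follows from $\binom{2k}2\le2k^2$ and $t\le 2n/k$.
\end{proof}

Call a $2$-element subset of $V$ \emph{cheap} if it is contained in some $A_i$ or some $W_h$. By \eqref{eq:medium} and \eqref{eq:windows} the number of cheap pairs is at most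
\[
R:=\tfrac14(k+2)^2u+4kn.
\]

\subsection{Counting edges}

The vertices of $L$ play the role of the low vertices and those outside $L\cup U$ the role of the high vertices; an edge with an end in $U$ needs no attention, since it is cheap. For $v\in L$ put
\[
N^*(v)=N(v)\setminus(L\cup U),\qquad j_v=|N(v)\cap(L\cup U)|,
\]
so that $|N^*(v)|=k-j_v$. For a $2$-element set $e\subseteq V$ let $\mu(e)=|\{v\in L:e\subseteq N^*(v)\}|$. Then $\sum_e\mu(e)=\sum_{v\in L}\binom{k-j_v}2$.

An edge covered by a fragment of type (M) or (C) is cheap. An edge with an end in $B_i$ lies in $A_i$ and is cheap. At most $k\lambda\le kn$ edges have an end in $L$. Any other edge $e$ is covered by some $\{v\}$ with $v\in L$ and has no end in $L\cup U$, so $e\subseteq N^*(v)$ and $\mu(e)\ge1$. Since $1\le\mu(e)-\frac12\mu(e)$ when $\mu(e)\ge2$, the number of pairs with $\mu(e)\ge1$ is at most $\sum_e\mu(e)-\frac12\sum_{\mu(e)\ge2}\mu(e)$. Altogether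
\begin{equation}\label{eq:count}
|E(G)|\le R+kn+\sum_{v\in L}\binom{k-j_v}2-\frac12\sum_{\mu(e)\ge2}\mu(e).
\end{equation}

\subsection{Forced overlaps}

We bound the last sum from below. Let $v\in L$ and $x\in N^*(v)$. The edge $vx$ is covered by some $F\in\mathcal F$; this is the second use of the hypothesis that no edge is contractible. Choose one such $F$ and give $x$ a label (with respect to $v$) according to the type of $F$.
\begin{itemize}
\item[(S)] If $F=\{w\}$ with $w\in L$, the label is the vertex $w$. Here $w\in N(v)\cap L$, and $x\in N^*(w)$ because $x\in N(w)$ and $x\notin L\cup U$.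
\item[(M)] If $F\subseteq B_i$, the label is the set $A_i$, which contains $v$ and $x$. Since $v\notin U$, we have $v\in N(B_i)$, so $v$ has a neighbor in $B_i$.
\item[(C)] If $F\in\mathcal C$, the label is a window that contains $N(F)$, and hence $v$ and $x$.
\end{itemize}
Let $q_v$ be the number of indices $h$ with $v\in W_h$. By \eqref{eq:windows},
\begin{equation}\label{eq:q}
\sum_{v\in L}q_v\le4n.
\end{equation}
On $N^*(v)$ there occur at most $|N(v)\cap L|$ labels of type (S), at most $|N(v)\cap U|$ labels of type (M), because the $B_i$ are disjoint, and at most $q_v$ labels of type (C). So at most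
\[
y_v:=j_v+q_v
\]
labels occur. We have $y_v\ge1$: if $j_v=0$, then $N^*(v)$ has $k$ elements, so some label occurs.

Let $P_v$ be the number of pairs $e\subseteq N^*(v)$ whose two elements have the same label. If the label classes have sizes $n_1,\dots,n_{y_v}$ (zeros allowed), then $\sum_in_i=k-j_v$, and the Cauchy--Schwarz inequality gives $\sum_in_i^2\ge(k-j_v)^2/y_v$. Hence
\begin{equation}\label{eq:cs}
P_v=\sum_i\binom{n_i}2\ge\frac12\Bigl(\frac{(k-j_v)^2}{y_v}-(k-j_v)\Bigr).
\end{equation}
Consider the couples $(v,e)$ counted by $\sum_vP_v$. If the common label is a vertex $w$, then $e\subseteq N^*(v)\cap N^*(w)$ with $w\ne v$, so $\mu(e)\ge2$. Otherwise $e$ lies in the set that is its label and is cheap; now $\mu(e)=1$ is possible, and such a couple produces no overlap. But a couple with $\mu(e)=1$ is determined by the cheap pair $e$, so there are at most $R$ of them. The couples with $\mu(e)\ge2$ number at most $\sum_{\mu(e)\ge2}\mu(e)$. Thus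
\[
\sum_{\mu(e)\ge2}\mu(e)\ge\sum_{v\in L}P_v-R.
\]
Insert this and \eqref{eq:cs} into \eqref{eq:count}. With $m=k-j_v$, the contribution of $v$ is at most $\binom m2+\frac m4-\frac{m^2}{4y_v}\le\frac{m^2}2-\frac{m^2}{4y_v}$, and the cheap pairs contribute $R+\frac12R$. We obtain
\begin{equation}\label{eq:final}
|E(G)|\le\frac38(k+2)^2u+7kn+\sum_{v\in L}(k-j_v)^2\Bigl(\frac12-\frac1{4y_v}\Bigr).
\end{equation}

\subsection{Optimizing over the number of labels}

If $q_v=0$, the summand in \eqref{eq:final} is the expression of Section~\ref{sec:model}. A window label is more favorable to $v$ than a neighbor in $L\cup U$, since it raises $y_v$ without shrinking $N^*(v)$. The next lemma shows that each window label gains at most $k$, which is affordable by \eqref{eq:q}. Put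
\[
\Phi=\frac{k^2}2-k^{3/2}+\frac52k=\frac k2\bigl((\sqrt k-1)^2+4\bigr)>0.
\]

\begin{lemma}\label{lem:opt}
Let $j,q$ be integers with $0\le j\le k$, $q\ge0$ and $y:=j+q\ge1$. Then
\[
(k-j)^2\Bigl(\frac12-\frac1{4y}\Bigr)\le\Phi+kq.
\]
\end{lemma}

\begin{proof}
If $y>k$, then $0\le k-j<q$ and $k-j\le k$, so the left side is at most $(k-j)^2\le kq$.

Let $1\le y\le k$. Then $(k-j)^2-(k-y)^2=q(2k-j-y)\le2kq$, and $0<\frac12-\frac1{4y}<\frac12$, so it suffices to show that $(k-y)^2(\frac12-\frac1{4y})\le\Phi$. Expanding the product and using the identity $ky+\frac{k^2}{4y}=k^{3/2}+\frac ky\bigl(y-\frac{\sqrt k}2\bigr)^2$, we get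
\begin{align*}
(k-y)^2\Bigl(\frac12-\frac1{4y}\Bigr)&=\frac{k^2}2-ky-\frac{k^2}{4y}+\frac{y^2}2+\frac k2-\frac y4\\
&\le\frac{k^2}2-k^{3/2}+\frac k2+\Bigl[\frac{y^2}2-\frac ky\Bigl(y-\frac{\sqrt k}2\Bigr)^2\Bigr].
\end{align*}
It remains to see that the bracket is at most $2k$. If $y\le2\sqrt k$, it is at most $y^2/2\le2k$. If $y>2\sqrt k$, then $y-\frac{\sqrt k}2>\frac34y$, so the bracket is at most $\frac{y^2}2-\frac9{16}ky$, which is negative because $y\le k$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:sharp}(a)]
A vertex of $U$ carries about $\frac38k^2$ in \eqref{eq:final}, and we compare this with $\Phi$. Since $\Phi-\frac k2-\frac38k^2=\frac k8(\sqrt k-4)^2\ge0$,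
\[
\frac38(k+2)^2=\frac38k^2+\frac32k+\frac32\le\Phi+k+\frac32\le\Phi+2k.
\]
By \eqref{eq:final}, Lemma~\ref{lem:opt}, \eqref{eq:q} and $u+\lambda\le n$,
\[
|E(G)|\le(\Phi+2k)u+7kn+\Phi\lambda+4kn\le(\Phi+13k)\,n.
\]
So the average degree is at most $2\Phi+26k=k^2-2k^{3/2}+31k$. For $k\ge241$ we have $4k\ge 964>31^2$, so $2\sqrt k>31$ and the bound is less than $k^2$.
\end{proof}

\section{The construction}\label{sec:lower}

Section~\ref{sec:model} tells us what an almost extremal graph should look like. Almost all vertices have degree $k$; each of them has about $\sqrt k/2$ neighbors of degree $k$; its other neighbors are split evenly into classes, one class shared with each such neighbor; and there are no overlaps beyond the forced ones.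

The second and third requirements are met by grouping the low vertices into cliques of size $j+1$ and giving each edge $vw$ of such a clique a block of common high neighbors. The block sizes must be almost equal and must add up to $k-j$ at each vertex of the clique; a decomposition of the clique into perfect matchings achieves this. The first and last requirements are met by the affine plane over $\mathbb F_p$. High vertices are points on a bounded number of vertical lines, so there are $O(p)$ of them for fixed $k$; the cliques are indexed by the $p^2$ nonvertical lines; and two points on different vertical lines lie on exactly one nonvertical line.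

\subsection{The graphs $G_p$}

Let $j\ge3$ be odd and $k\ge3j$. Let $I$ be a set with $j+1$ elements, and let $M_1,\dots,M_j$ be a \emph{$1$-factorization} of the complete graph on $I$, that is, a partition of its edge set into perfect matchings. One exists because $j$ is odd: take $I=\mathbb Z_j\cup\{\infty\}$ and let $M_i$ consist of the edge $\infty i$ and all edges $xy$ with $x\ne y$ and $x+y=2i$ in $\mathbb Z_j$, where $2$ is invertible.

Choose integers $t_1,\dots,t_j$ with sum $k-j$ that pairwise differ by at most $1$. They are positive since $k-j\ge j$, and $t_i-1\le(k-j)/j$. For each edge $e\in M_i$ let $D_e$ be a \emph{block} of $t_i$ elements called \emph{slots}, all blocks disjoint. Put $Q=\bigcup_eD_e$ and $Q_v=\bigcup_{e\ni v}D_e$ for $v\in I$. Each $v$ lies on one edge of each matching, so $|Q_v|=\sum_it_i=k-j$. A slot in $D_{vw}$ lies in $Q_v$ and $Q_w$ and in no other of these sets, so $|Q|=(j+1)(k-j)/2$. Two distinct slots are \emph{compatible} if some $Q_v$ contains both.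

Let $p\ge\max(|Q|,k)$ be a prime, and regard the slots as distinct elements of the field $\mathbb F_p$. The graph $G_p$ has \emph{core} vertices $(s,y)\in Q\times\mathbb F_p$ and \emph{low} vertices $(v,a,b)\in I\times\mathbb F_p^2$, and the following edges:
\begin{itemize}
\item[(E1)] $(v,a,b)(w,a,b)$ for $v\ne w$;
\item[(E2)] $(v,a,b)(s,as+b)$ for $s\in Q_v$;
\item[(E3)] $(s,y)(s',y')$ for compatible $s,s'$ and all $y,y'\in\mathbb F_p$.
\end{itemize}
Thus $(v,a,b)$ is joined to the points of the line $y=as+b$ whose first coordinate lies in $Q_v$. Every low vertex has degree $j+(k-j)=k$, and $|V(G_p)|>(j+1)p^2\ge k+2$.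

\begin{lemma}\label{lem:covered}
Both ends of every edge of $G_p$ lie in $N(z)$ for some low vertex $z$.
\end{lemma}

\begin{proof}
For an edge of type (E1) take $z=(u,a,b)$ with $u\in I\setminus\{v,w\}$, which exists since $|I|\ge3$. For an edge of type (E2), the slot $s\in Q_v$ lies in a block $D_{vw}$; take $z=(w,a,b)$, which is adjacent to $(v,a,b)$ and, since $s\in Q_w$, to $(s,as+b)$. For an edge of type (E3) let $s,s'\in Q_v$. As $s\ne s'$, the system $as+b=y$, $as'+b=y'$ has a unique solution $(a,b)$; take $z=(v,a,b)$.
\end{proof}

\begin{lemma}\label{lem:kconn}
The graph $G_p$ is $k$-connected.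
\end{lemma}

\begin{proof}
Let $S$ be a set of fewer than $k$ vertices. We show that the core vertices outside $S$ lie in one component of $G_p-S$ and that every low vertex outside $S$ lies in the same component.

\emph{Core vertices.} The compatibility graph on $Q$ is connected: slots in blocks $D_e,D_{e'}$ with $e\cap e'\ne\emptyset$ are equal or compatible, and if $e=uv$ and $e'=xy$ are disjoint, then any slot of the nonempty block $D_{ux}$ is compatible with all slots of $D_e$ and $D_{e'}$. It has more than one vertex, so every slot is compatible with another. Each column $\{s\}\times\mathbb F_p$ has $p\ge k$ vertices and hence a vertex outside $S$, and the columns of compatible slots are completely joined. So the core vertices outside $S$ induce a connected subgraph.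

\emph{Low vertices.} Fix $(a,b)$, let $X=(I\times\{(a,b)\})\setminus S$, and suppose $\sigma=|X|\ge1$. The set $X$ has $j+1-\sigma$ low neighbors, and one core neighbor for each slot in the union of the sets $Q_v$ with $(v,a,b)\in X$. We claim that $|N(X)|\ge k$.
\begin{itemize}
\item If $\sigma=1$, then $|N(X)|=k$.
\item If $\sigma=2$, with first coordinates $v,w$ and $vw\in M_i$, then $Q_v\cap Q_w=D_{vw}$ and $|N(X)|=(j-1)+2(k-j)-t_i$. This is at least $k$ if and only if $t_i\le k-j-1$, which holds because the positive integers $t_1,\dots,t_j$, of which there are at least three, have sum $k-j$.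
\item If $\sigma\ge3$, then, as each slot lies in exactly two sets $Q_v$, the set $X$ has at least $\sigma(k-j)/2\ge\frac32(k-j)$ core neighbors, and $\frac32(k-j)\ge k$ is equivalent to the hypothesis $k\ge3j$.
\end{itemize}
Since $|S|<k$, some vertex of $N(X)$ lies outside $S$. All low vertices of $N(X)$ lie in $S$ by the definition of $X$, so this vertex is a core vertex. As $X$ is a clique, all its vertices lie in the component of the core.
\end{proof}

For a low vertex $z$, the set $N(z)$ has $k$ elements and separates $z$ from the remaining vertices, which exist because $|V(G_p)|\ge k+2$. By Lemmas~\ref{lem:criterion}, \ref{lem:covered} and~\ref{lem:kconn}, $G_p$ is a $k$-connected graph without a $k$-contractible edge.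

\subsection{The average degree of $G_p$}

Two slots in the same block $D_{vw}$ lie together in exactly two of the sets $Q_u$, namely $Q_v$ and $Q_w$. Two compatible slots in different blocks $D_e,D_{e'}$ lie together only in $Q_u$, where $u$ is the common end of $e$ and $e'$. Each $M_i$ has $(j+1)/2$ edges, so the number of compatible pairs is $(j+1)\binom{k-j}2-\frac{j+1}2\sum_i\binom{t_i}2$, and each gives $p^2$ edges of type (E3). There are $(j+1)(k-j)p^2$ edges of type (E2) and $\binom{j+1}2p^2$ of type (E1). Hence
\begin{align*}
|E(G_p)|&=(j+1)\,p^2\Bigl[\binom{k-j}2-\frac12\sum_i\binom{t_i}2+(k-j)+\frac j2\Bigr],\\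
|V(G_p)|&=(j+1)\,p^2+|Q|\,p.
\end{align*}
For fixed $k$ and $j$, as $p\to\infty$ through the primes, the average degree tends to twice the bracket,
\[
d^*=(k-j)(k-j-1)-\sum_i\binom{t_i}2+2(k-j)+j=(k-j)^2+k-\sum_i\binom{t_i}2.
\]
From $t_i-1\le(k-j)/j$ we get $\sum_i\binom{t_i}2\le\frac12\cdot\frac{k-j}j\sum_it_i=\frac{(k-j)^2}{2j}\le\frac{k^2}{2j}$, and therefore
\begin{equation}\label{eq:dstar}
d^*\ge k^2-2jk-\frac{k^2}{2j}+k.
\end{equation}

\begin{example}\label{ex:nine}
For $k=9$ and $j=3$ the set $I$ has four elements, each of the six edges of $K_4$ carries a block of two slots, $|Q|=12$, and every prime $p\ge13$ is allowed. Each low vertex has three low neighbors and shares two of its six core neighbors with each of them. Here $d^*=36+9-3=42$, so $a(9)\ge42$, and the bound found for the model case in Section~\ref{sec:model} is attained in the limit.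
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $k\ge9$ and let $j$ be the least odd integer with $j\ge\sqrt k/2$. Since $\sqrt k/2\ge\frac32$, we have $j\ge3$; also $j<\frac{\sqrt k}2+2$. The condition $k\ge3j$ holds: for $9\le k\le36$ we have $j=3$, and for $k>36$ we have $\sqrt k>6$, so $3j<\frac32\sqrt k+6\le\frac k4+6\le k$. So the graphs $G_p$ are defined. Moreover $2jk<k^{3/2}+4k$ and $\frac{k^2}{2j}\le k^{3/2}$, and \eqref{eq:dstar} gives
\[
d^*>k^2-2k^{3/2}-3k.
\]
For large $p$ the graph $G_p$ is thus $k$-connected, has no $k$-contractible edge, and has average degree greater than $k^2-2k^{3/2}-3k$. This proves (b). If $c<1$, then $k^2-2k^{3/2}-3k\ge ck^2$ for all large $k$, so for these $k$ average degree at least $ck^2$ does not force a $k$-contractible edge. Together with Section~\ref{sec:upper}, this completes the proof of Theorem~\ref{thm:sharp}.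
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Conditions for $k$-connected graphs to have a contractible edge},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/1986-10.pdf}

\end{thebibliography}
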